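# Two-to-one images of the pseudo-arc: onto the sphere, and into the plane with a disc inside

## 1. The guess that planar two-to-one images of the pseudo-arc are thin

Can a map of the pseudo-arc into the plane that takes every value at most twice have an image containing a disc? The answer one would first guess is *no*. We first fix the terms, then test the guess on easy spaces.

A *map* is a continuous map, a *compactum* is a compact metric space, a *continuum* is a connected compactum, and $\dim$ is covering dimension. For a compactum, $\dim\le 1$ means that every finite open cover has a finite open refinement in which each point lies in at most two members.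

**Definition (simple, dimension-raising).** A map $f:X\to Y$ from a compactum into a metric space is *simple* if $|f^{-1}(y)|\le 2$ for all $y\in Y$. A simple map is *dimension-raising* if $\dim f(X)>\dim X$.

By a theorem of Hurewicz, $\dim f(X)\le\dim X+1$ for a simple map of a compactum. The standard example is the Cantor step function $\sigma:C\to[0,1]$ on the Cantor set: it glues the two end points of each removed interval and nothing else, so it is simple and raises dimension from $0$ to $1$.

**Definition (chainable).** An *$\varepsilon$-map* is a map all of whose fibers have diameter less than $\varepsilon$. A continuum is *chainable* if for every $\varepsilon>0$ it has an $\varepsilon$-map onto an arc.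

An arc is chainable (use the identity). A circle is not: every map of a circle into $\mathbb R$ identifies some pair of antipodal points.

**Definition (hereditarily indecomposable).** A continuum is *indecomposable* if it is not the union of two proper subcontinua, and *hereditarily indecomposable* if all its subcontinua are indecomposable.

An arc is decomposable, so a hereditarily indecomposable continuum contains no arc. A convenient criterion: *if any two intersecting subcontinua of a continuum are comparable by inclusion, then it is hereditarily indecomposable.* Indeed, if a subcontinuum $Q=Y\cup Z$ were the union of two proper subcontinua, then $Y\cap Z\ne\emptyset$ because $Q$ is connected, so one of $Y,Z$ contains the other and equals $Q$, a contradiction.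

The *pseudo-arc* $P$ is the unique non-degenerate chainable hereditarily indecomposable continuum. It is one-dimensional. We use this uniqueness as a recalled fact. The question, taken from "Conditions Which Ensure" (https://typeset.io/pdf/conditions-which-ensure-that-a-simple-map-does-not-raise-mn53g1hpyk.pdf), is whether there is a simple map $f:P\to\mathbb R^2$ with $\dim f(P)=2$.

We use these textbook facts on dimension.

* (D1) Closed subsets of a compactum do not have larger dimension. A nonempty compactum is zero-dimensional if and only if it is totally disconnected. A countable union of zero-dimensional compacta in a metric space is zero-dimensional. A zero-dimensional relatively closed subset of an open disc has no interior points and does not separate the disc.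
* (D2) A subset of $\mathbb R^2$ with interior points has dimension $2$; one without interior points has dimension $\le 1$.
* (D3) (Hurewicz–Wallman) If $E$ is a compactum with $\dim E\le 1$ and $E_0\subset E$ is closed, every map $E_0\to S^1$ extends to a map $E\to S^1$.

**Test on $[0,1]\times C$.** The map $\mathrm{id}\times\sigma:[0,1]\times C\to[0,1]^2$ is simple and onto. So a one-dimensional compactum can cover a square two-to-one. But $[0,1]\times C$ does not sit inside $P$, since $P$ contains no arc.

**Test on $P\times C$.** It is known that $P\times C$ embeds in $P$. If $K\subset P$ is the image of an embedding $j$, then $(\mathrm{id}_P\times\sigma)\circ j^{-1}:K\to P\times[0,1]$ is simple and onto, with a two-dimensional image. But $P\times[0,1]$ does not embed in the plane. So this trick raises dimension on a subcompactum of $P$, and does not give a planar image.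

**Test on the arc.** Here the guess is right.

**Proposition 4.** If $f:[0,1]\to\mathbb R^2$ is simple, then $f([0,1])$ has no interior points.

*Proof.* Suppose that $I\subset[0,1]$ is a nondegenerate closed interval and $U$ is an open disc with $U\subset f(I)$. Let $m$ be the midpoint of $I$, let $L,R$ be the closed halves of $I$, and put $Z=U\cap f(L)\cap f(R)$. We claim that $Z$ is empty or zero-dimensional.

Suppose first that $Q\subset Z\setminus\{f(m)\}$ is a nondegenerate continuum. Each $y\in Q$ has a preimage in $L$ and one in $R$. They differ because $y\ne f(m)$, so there is exactly one in each. Hence $f$ maps the compact set $L\cap f^{-1}(Q)$ bijectively, so homeomorphically, onto $Q$. So $L'=L\cap f^{-1}(Q)$ is a nondegenerate interval, and likewise $R'=R\cap f^{-1}(Q)$. As $Q$ is infinite, some $y_0\in Q$ is not the image of an end point of $L'$ or $R'$. Then $f^{-1}(y_0)$ lies in the open set $\operatorname{int}L'\cup\operatorname{int}R'$, and the compact set $f(I\setminus(\operatorname{int}L'\cup\operatorname{int}R'))$ misses $y_0$. So a small disc around $y_0$ lies in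 $f(L')\cup f(R')=Q$. But $Q$ is an arc, which contains no disc. Contradiction.

So every compact subset of $Z\setminus\{f(m)\}$ is totally disconnected. Since $Z\setminus\{f(m)\}$ is relatively closed in $U\setminus\{f(m)\}$, it is a countable union of compact sets, and the claim follows from (D1). By (D1) again, $U\setminus Z$ is connected. It is the union of the open sets $U\setminus f(L)$ and $U\setminus f(R)$, which are disjoint because $U\subset f(L)\cup f(R)$. So one of them is empty, that is, $U\subset f(L)$ or $U\subset f(R)$. Repeating, we get nested intervals with lengths tending to $0$ whose images all contain $U$. This contradicts continuity. $\square$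

The proof uses that an arc splits into two subcontinua meeting in one point, and that the halves split again and again. The pseudo-arc is not a union of two proper subcontinua at all, so for $P$ the argument does not even start. And in fact the guess is wrong.

**Theorem 1.** There is a simple map of the pseudo-arc $P$ into $\mathbb R^2$ whose image contains a closed disc. Hence its image has dimension $2>\dim P$.

**Theorem 2.** There is a simple map of $P$ onto the sphere $S^2$.

**Theorem 3.** For every map $g_0:P\to\mathbb R^2$ and every $\varepsilon>0$ there is a simple map $g:P\to\mathbb R^2$ with $\sup|g-g_0|<\varepsilon$ and $\dim g(P)=2$. On the other hand, the maps $g\in C(P,\mathbb R^2)$ with $\dim g(P)=2$ form a meager set.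

The proof of Theorem 2 occupies Sections 2 to 7. In Section 2 we cut a sphere along a dense curve and get a space $X$ with a simple map onto the sphere; in Section 3 we show that $X$ is chainable. Then $X$ is made crooked by infinitely many foldings along curves. Section 4 explains why the folding seems to destroy simplicity, and what saves it.

## 2. The sphere as a torus modulo $\pm1$, cut along a leaf

**A lattice without horizontal or vertical vectors.** Let $\varphi=\frac{1+\sqrt5}2$, let $\omega\mapsto\omega'$ be the conjugation of $\mathbb Z[\varphi]$, so $\varphi'=-1/\varphi$, and let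
$$\Lambda=\{(\omega,\omega'):\omega\in\mathbb Z[\varphi]\}\subset\mathbb R^2 .$$
It is a lattice, with basis $(1,1),(\varphi,\varphi')$. Since $\omega=0$ if and only if $\omega'=0$, it has no nonzero horizontal or vertical vectors. Write $\lambda=(\lambda_x,\lambda_y)$ for $\lambda\in\Lambda$. Let $\Lambda^*$ be the dual lattice of all $b\in\mathbb R^2$ with $\langle b,\lambda\rangle\in\mathbb Z$ for all $\lambda\in\Lambda$. For $u\in\mathbb Z[\varphi]$ the vector $(u/\sqrt5,-u'/\sqrt5)$ is in $\Lambda^*$, because
$$\frac{u\omega-u'\omega'}{\sqrt5}=\frac{u\omega-(u\omega)'}{\sqrt5}\in\mathbb Z,\qquad\text{as } (p+q\varphi)-(p+q\varphi)'=q\sqrt5 .$$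
Taking $u=\varphi^i$, and $u=\varphi^{-i}$ with $|(\varphi^{-i})'|=\varphi^i$, for large $i$, we see:
$$\begin{aligned}&\Lambda^*\text{ contains vectors } c \text{ with } c_x>0 \text{ arbitrarily large, and vectors } b\\ &\text{with, simultaneously, } b_x>0 \text{ arbitrarily small and } |b_y| \text{ arbitrarily large.}\end{aligned}\tag{1}$$

**The sphere.** Let $G$ be the group of all maps $z\mapsto\pm z+\lambda$ with $\lambda\in\Lambda$, and let $\rho:\mathbb R^2\to S=\mathbb R^2/G$ be the quotient map. $S$ is a $2$-sphere: the Weierstrass function $\wp$ of $\Lambda$ is even and takes each value twice modulo $\Lambda$ (with multiplicity), so its fibers are exactly the $G$-orbits, and it induces a continuous bijection from the compact space $\mathbb C/G$ onto $\hat{\mathbb C}$. Since $G$ is a discrete group of isometries,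
$$d_S(\rho z,\rho z')=\min_{\gamma\in G}|z-\gamma z'|\le|z-z'|\tag{2}$$
is a metric on $S$. By the inequality it is continuous in the quotient topology, and by compactness it induces that topology.

**The split line.** Let $D=\{\lambda_y:\lambda\in\Lambda\}=\mathbb Z[\varphi]$, a countable dense subgroup of $\mathbb R$. Let $\hat{\mathbb R}$ be $\mathbb R$ with each $t\in D$ replaced by two points $t^-<t^+$, with the order topology, and let $\beta:\hat{\mathbb R}\to\mathbb R$ be the obvious map.

For example, in $\hat{\mathbb R}$ the set of points $\ge 0^+$ is open and closed, negative reals outside $D$ tending to $0$ converge to $0^-$, and positive ones converge to $0^+$. The line has been cut at $0$, and at every other point of $D$.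

For $s<t$ in $D$ the interval $[s^+,t^-]=(s^-,t^+)$ is open. It is also compact, because the order is complete (every nonempty bounded set has a supremum). These countably many intervals form a base. To see this, let $\hat t$ lie in an open interval $(u,v)$. If $\hat t=\tau^-$ with $\tau\in D$, then $\beta(u)<\tau$; choose $s\in D$ between $\beta(u)$ and $\tau$, and then $\hat t\in[s^+,\tau^-]\subset(u,v)$. The case $\hat t=\tau^+$ is symmetric. If $\beta(\hat t)\notin D$, choose points of $D$ on both sides, strictly between $\beta(u)$, $\beta(\hat t)$ and $\beta(v)$. Finally, $\beta$ is continuous, and proper because $\beta^{-1}[s,t]=[s^-,t^+]$ is compact for $s<t$ in $D$.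

**The space $X$.** $G$ acts on $\mathbb R\times\hat{\mathbb R}$ by $(x,\hat t)\mapsto(x+\lambda_x,\hat t+\lambda_y)$, where $t^\pm+d=(t+d)^\pm$ for $d\in D$, and by $-(x,\hat t)=(-x,-\hat t)$, where $-(t^\pm)=(-t)^\mp$. The map $\mathrm{id}\times\beta:\mathbb R\times\hat{\mathbb R}\to\mathbb R^2$ is proper and equivariant. Pulling back the corresponding facts for $\mathbb R^2$ we get:

* for every compact $Q\subset\mathbb R\times\hat{\mathbb R}$ the set $\{\gamma\in G:\gamma Q\cap Q\ne\emptyset\}$ is finite;
* some compact set has $\Lambda$-translates that cover $\mathbb R\times\hat{\mathbb R}$.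

Let $X=(\mathbb R\times\hat{\mathbb R})/G$ and write $[x,\hat t]$ for the class of $(x,\hat t)$. The quotient map is open, so $X$ is second countable, and $X$ is compact by the second fact. It is Hausdorff. If $u,v$ lie in different orbits, take compact neighborhoods $U,V$ of them. By the first fact applied to $U\cup V$, only finitely many $\gamma$ satisfy $\gamma U\cap V\ne\emptyset$. For these $\gamma u\ne v$, so we can shrink $U,V$ until $\gamma U\cap V=\emptyset$ for all $\gamma\in G$. So $X$ is a compactum; fix a metric $d$ on it.

**The simple map $\kappa$.** The map $\mathrm{id}\times\beta$ induces a map $\kappa:X\to S$, which is onto. It is simple: if $\kappa[x',\hat t']=\kappa[x,\hat t]$, then after changing the representative $(x',\hat t')$ by an element of $G$ we have $x'=x$ and $\beta(\hat t')=\beta(\hat t)$, which leaves at most two possibilities for $\hat t'$.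

Where is $\kappa$ two-to-one? Only over the curve $\rho(\mathbb R\times\{0\})$, since points with $\beta(\hat t)\notin D$ are not split and every point of $D$ is a $\lambda_y$. As $\rho(x,0)=\rho(-x,0)$, this curve is the ray $\rho([0,\infty)\times\{0\})$, and $X$ is $S$ cut open along it.

A *leaf segment* is a set $\{[s,\hat t]:s\in I\}$ with $I$ a closed bounded interval, its parameter interval; a *leaf* is the image of a whole line $\mathbb R\times\{\hat t\}$.

**Lemma 5.** For every $\varepsilon>0$ there is $\varepsilon_1\in(0,1]$ with $d([x,\hat t],[x',\hat t])\le\varepsilon$ whenever $|x-x'|\le\varepsilon_1$.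

*Proof.* Let the $\Lambda$-translates of $[-r,r]\times[s^+,t^-]$ cover $\mathbb R\times\hat{\mathbb R}$. The quotient map is uniformly continuous on the compact set $[-r-1,r+1]\times[s^+,t^-]$. This gives $\varepsilon_1\le1$ that works if $(x,\hat t)\in[-r,r]\times[s^+,t^-]$. Translations by $\Lambda$ preserve $x-x'$, so it works everywhere. $\square$

**Lemma 6.** For every $\varepsilon>0$ there is $N$ such that every leaf segment with parameter interval of length $\ge N$ is $\varepsilon$-dense in $X$, that is, every point of $X$ is within $\varepsilon$ of it.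

*Proof.* Cover $X$ by finitely many nonempty open sets of diameter $\le\varepsilon$. It suffices to find, for each nonempty open $O\subset X$, a number $N_O$ such that all segments of length $\ge N_O$ meet $O$. The preimage of $O$ contains $\{x_0\}\times[s^+,t^-]$ for some $x_0\in\mathbb R$ and $s<t$ in $D$. Let $C_0\subset\mathbb R^2$ be compact with $C_0+\Lambda=\mathbb R^2$. As $D$ is dense and $C_0$ is compact, there are $\lambda^1,\dots,\lambda^m\in\Lambda$ such that every $(x,y)\in C_0$ has $y-\lambda^i_y\in(s,t)$ for some $i$. Let $M\ge|x_0+\lambda^i_x-x|$ for all $i$ and all $(x,y)\in C_0$.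

If $(x,\beta(\hat t))\in C_0$, then for a suitable $i$ we have $\hat t-\lambda^i_y\in[s^+,t^-]$, so $[x_0+\lambda^i_x,\hat t]=[x_0,\hat t-\lambda^i_y]\in O$. Hence the segment over $[x-M,x+M]$ meets $O$. By translation this holds for all $(x,\hat t)$. Put $N_O=2M$. $\square$

By Lemma 6 every leaf is dense in $X$. A leaf is connected, so $X$ is connected. It is nondegenerate because $\kappa$ is onto. So $X$ is a nondegenerate continuum.

## 3. Return times along leaves, and the chainability of $X$

The purpose of this section is to find maps $g_k$ of $X$ onto arcs with small fibers, together with sections of $g_k$ that run along a single leaf.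

**A transversal and two boxes.** Let $k$ be even and put
$$\lambda_1=(A_1,\eta_2)=(\varphi^k,\varphi^{-k}),\qquad\lambda_2=(A_2,-\eta_1)=(\varphi^{k+1},-\varphi^{-k-1}).$$
These lie in $\Lambda$ (as $k$ is even), and form a basis of $\Lambda$ because $\varphi$ is a unit. All $A_i,\eta_i$ are positive, $A_1\ne A_2$, and $0,\eta_1,\eta_2\in D$. Put $\ell=\frac12(A_1+A_2)$ and
$$\hat J_1=[0^+,\eta_1^-],\quad\hat J_2=[(-\eta_2)^+,0^-],\quad\hat W=[(-\eta_2)^+,\eta_1^-]=\hat J_1\sqcup\hat J_2,$$
$$E=\{-\ell\}\times\hat W,\qquad R_i=[-\ell,-\ell+A_i]\times\hat J_i\quad(i=1,2).$$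
Call $x$ a *hit* of the line $\mathbb R\times\{\hat t\}$ if $(x,\hat t)\in E+\lambda$ for some $\lambda\in\Lambda$. Then $\lambda_x=x+\ell$, so $\lambda$ is unique. Put $w=\hat t-\lambda_y\in\hat W$.

**Lemma 7.** Let $x$ be a hit with $w\in\hat J_i$. Then the next hit to the right is $x+A_i$. Every line has hits, and they form a sequence unbounded in both directions with consecutive distances $A_1$ or $A_2$.

*Proof.* For $\mu\in\Lambda$, $x+\mu_x$ is a hit if and only if $w-\mu_y\in\hat W$, and all hits of the line have this form.

*$x+A_i$ is a hit.* If $w\in\hat J_1$, take $\mu=\lambda_1$: $w-\eta_2\in[(-\eta_2)^+,(\eta_1-\eta_2)^-]\subset\hat W$. If $w\in\hat J_2$, take $\mu=\lambda_2$: $w+\eta_1\in[(\eta_1-\eta_2)^+,\eta_1^-]\subset\hat W$.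

*Nothing comes earlier.* Let $x+\mu_x$ be a hit with $\mu_x>0$ and $\mu=m\lambda_1+n\lambda_2$. Then $\mu_y=m\eta_2-n\eta_1$.

* If $m>0>n$, then $\mu_y\ge\eta_1+\eta_2$ and $w-\mu_y\le\eta_1^--(\eta_1+\eta_2)=(-\eta_2)^-$, so $w-\mu_y\notin\hat W$: impossible.
* If $m<0<n$, then $w-\mu_y\ge(-\eta_2)^++\eta_1+\eta_2=\eta_1^+$: impossible.

Since $\mu_x=mA_1+nA_2>0$, it follows that $m,n\ge0$, not both $0$. If $w\in\hat J_1$, then $m=0$ is impossible, since then $n\ge1$ and $w+n\eta_1\ge\eta_1^+$; so $m\ge1$ and $\mu_x\ge A_1$. If $w\in\hat J_2$, then $n=0$ is impossible, since then $m\ge1$ and $w-m\eta_2\le(-\eta_2)^-$; so $\mu_x\ge A_2$.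

*Both directions.* Every line has a hit because $D$ is dense. We have
$$-E=\{\ell\}\times[(-\eta_1)^+,\eta_2^-]=E+\lambda_1+\lambda_2,$$
so $-1$ takes the hits of the line of $\hat t$ to the hits of the line of $-\hat t$. So every hit also has a predecessor, and consecutive hits have distance $A_1$ or $A_2$. $\square$

Call the interval of the line between consecutive hits at distance $A_i$ a *type $i$ segment*. By Lemma 7 the type $i$ segments are exactly the horizontal fibers of the translates $R_i+\lambda$.

**The map $g_k$.** On a type $1$ segment put $\tilde g=\min(r,A_1-r)$, on a type $2$ segment $\tilde g=-\min(r,A_2-r)$, where $r$ is the distance to the left end. Both formulas give $0$ at hits, so $\tilde g$ is well defined. It is continuous on each closed set $R_i+\lambda$. These sets form a locally finite cover of $\mathbb R\times\hat{\mathbb R}$, so $\tilde g$ is continuous. It is $\Lambda$-invariant. It is also invariant under $-1$, which preserves consecutive hits and their distances, hence types because $A_1\ne A_2$, and replaces $r$ by $A_i-r$. So it induces a map $g=g_k:X\to[-A_2/2,A_1/2]$.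

**The section along one leaf.** Put
$$\gamma(r)=[-\ell-r,(-\eta_2)^+],\qquad r\in[-A_2/2,A_1/2].$$
Then $g(\gamma(r))=r$. On the line of $(-\eta_2)^+$, the point $-\ell$ is a hit with $\lambda=0$ and $w=(-\eta_2)^+\in\hat J_2$, so the segment following it has type $2$. This gives $g(\gamma(r))=r$ for $r\le0$. Also $-\ell-A_1$ is a hit (with $\lambda=-\lambda_1$ and $w=0^+\in\hat J_1$), so the segment preceding $-\ell$ has type $1$. This gives $g(\gamma(r))=r$ for $r\ge0$. In particular, $g$ is onto.

**Lemma 8.** Any two points of $X$ in one fiber of $g$ have lifts $(x,t),(x,t')$ with the same first coordinate in one of the sets $R_1,R_2,E$.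

*Proof.* For the value $0$ both points have lifts in $E$. For a value $r>0$ both have lifts in $R_1$, with first coordinate $-\ell+r$ or $-\ell+A_1-r$. The element $z\mapsto-z-\lambda_2$ of $G$ acts by $(x,\hat t)\mapsto(-x-A_2,-\hat t+\eta_1)$. It maps $\hat J_1$ onto $[(-\eta_1)^+,0^-]+\eta_1=\hat J_1$ and $-\ell+r$ to $\ell-A_2-r=-\ell+A_1-r$. So it maps $R_1$ onto itself and interchanges the two first coordinates. For negative values use $R_2$ and $z\mapsto-z-\lambda_1$, that is, $(x,\hat t)\mapsto(-x-A_1,-\hat t-\eta_2)$. It maps $\hat J_2$ onto $[0^+,\eta_2^-]-\eta_2=\hat J_2$, and acts on first coordinates by $x\mapsto-2\ell+A_2-x$. $\square$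

Two points in one fiber are thus vertically close in $\mathbb R^2$. That is not enough for closeness in $X$, where $(x,\tau^-)$ and $(x,\tau^+)$ may be far apart. The next lemma says that inside the boxes this occurs only far out along the line.

**Lemma 9.** If $(x_0,0^-)$ and $(x_0,0^+)$ lie in one translate, by $\lambda=m\lambda_1+n\lambda_2$, of $R_1$, $R_2$ or $E$, then $|x_0|\ge\ell$.

*Proof.* Recall $\lambda_y=m\eta_2-n\eta_1$ and $\lambda_x=mA_1+nA_2$.

*$R_1+\lambda$.* The second factor is $[\lambda_y^+,(\lambda_y+\eta_1)^-]$, so $-\eta_1<m\eta_2-n\eta_1<0$. If $m\ge1$, then $n\eta_1>m\eta_2>0$, so $n\ge1$, $\lambda_x\ge2\ell$ and $x_0\ge-\ell+\lambda_x\ge\ell$. If $m=0$, then $0<n<1$, impossible. If $m\le-1$, then $n\eta_1<\eta_1+m\eta_2<\eta_1$, so $n\le0$, $\lambda_x\le-A_1$ and $x_0\le-\ell+A_1+\lambda_x\le-\ell$.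

*$R_2+\lambda$.* The second factor is $[(\lambda_y-\eta_2)^+,\lambda_y^-]$, so $0<m\eta_2-n\eta_1<\eta_2$. If $n\ge1$, then $m\ge1$ and $x_0\ge-\ell+2\ell=\ell$. If $n=0$, then $0<m<1$, impossible. If $n\le-1$, then $m\eta_2<\eta_2+n\eta_1<\eta_2$, so $m\le0$, $\lambda_x\le-A_2$ and $x_0\le-\ell+A_2+\lambda_x\le-\ell$.

*$E+\lambda$.* Now $-\eta_1<m\eta_2-n\eta_1<\eta_2$ and $x_0=-\ell+\lambda_x$. If $mn<0$, then $|\lambda_y|\ge\eta_1+\eta_2$, impossible. If $m,n\le0$, then $x_0\le-\ell$. If $m,n\ge0$ are not both $0$, then $n=0$ would give $\lambda_y\ge\eta_2$, and $m=0$ would give $\lambda_y\le-\eta_1$. So $m,n\ge1$ and $x_0\ge\ell$. $\square$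

**Lemma 10.** For every $\eta>0$ all fibers of $g_k$ have diameter $<\eta$ for all large even $k$. Hence $X$ is chainable.

*Proof.* Otherwise, for infinitely many $k$ there are two points in a fiber of $g_k$ at distance $\ge\eta$. By Lemma 8 and a translation from $\Lambda$ they have lifts $(x_k,t_k),(x_k,t_k')$ in one translate of $R_1^{(k)}$, $R_2^{(k)}$ or $E^{(k)}$, with $(x_k,\beta(t_k))$ in a fixed compact set. As $|\beta(t_k)-\beta(t'_k)|\le\eta_1^{(k)}+\eta_2^{(k)}\to0$ and $\beta$ is proper, we may pass to a subsequence with $x_k\to x$, $t_k\to t$, $t_k'\to t'$ and $\beta(t)=\beta(t')$. The limits $[x,t],[x,t']$ are at distance $\ge\eta$, so $t\ne t'$. After renaming, $t=\tau^-$ and $t'=\tau^+$ with $\tau=\mu_y$, $\mu\in\Lambda$.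

Points $\le\tau^-$ form a neighborhood of $\tau^-$, and points $\ge\tau^+$ one of $\tau^+$. So for large $k$ we have $t_k\le\tau^-<\tau^+\le t_k'$. The second factor of the translate is an order interval, so $(x_k,\tau^-)$ and $(x_k,\tau^+)$ both lie in that translate. Translating by $-\mu$ and using Lemma 9 we get $|x_k-\mu_x|\ge\ell_k\to\infty$, contradicting $x_k\to x$. $\square$

We now have a chainable continuum and a simple map from it onto a sphere. It contains arcs (leaf segments), so it is not the pseudo-arc.

## 4. Folding leaves, and two shears that imitate a fold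

**What a folding is.** Let $a:\mathbb R^2\to\mathbb R$ be continuous with $a(x,y)-x$ $\Lambda$-periodic and odd (that is, odd under $z\mapsto-z$). Then $(x,y)\mapsto(a(x,y),y)$ and $(x,\hat t)\mapsto(a(x,\beta(\hat t)),\hat t)$ are $G$-equivariant, so they induce maps $\Phi:S\to S$ and $\hat\Phi:X\to X$. We also write $\Phi$ for the map $(x,y)\mapsto(a(x,y),y)$ of $\mathbb R^2$. Clearly
$$\kappa\hat\Phi=\Phi\kappa .\tag{3}$$
Since $a(x,y)-x$ is bounded, $x\mapsto a(x,y)$ maps $\mathbb R$ onto $\mathbb R$ for each $y$. So $\hat\Phi$ and $\Phi$ are onto. Each $\hat\Phi$ slides points along leaves, possibly back and forth.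

**The first plan.** A sensible person would choose crooked foldings $\hat\Phi_0,\hat\Phi_1,\dots$, form the inverse limit $X_\infty=\varprojlim(X,\hat\Phi_n)$, arrange that $X_\infty$ is the pseudo-arc, and compose the projection $\pi_0:X_\infty\to X$ with $\kappa$. Since $\pi_0=\hat\Phi_0\pi_1$, this map factors through $\kappa\hat\Phi_0$, and here the plan fails.

*If $x\mapsto a(x,y_1)$ is not nondecreasing for some $y_1$, then $\kappa\hat\Phi$ is not simple.* Indeed, there are $x_1<x_2$ with $a(x_1,y)>a(x_2,y)$ for $y=y_1$, hence for all $y$ near $y_1$. Choose such a $y$ with $2y\notin D$; then also $y\notin D$, and we may take $\hat t=y$. Take a value $e$ with $a(x_2,y)<e<a(x_1,y)$. As $a(x,y)-x$ is bounded, $a(\cdot,y)$ takes the value $e$ on $(-\infty,x_1)$, on $(x_1,x_2)$ and on $(x_2,\infty)$. The three resulting points of the line give distinct points of $X$: an element of $G$ taking one to another would be a translation with $\lambda_y=0$, hence the identity, or a map $z\mapsto-z+\lambda$ with $2y=\lambda_y\in D$. But $\kappa\hat\Phi$ sends all three to $\rho(e,y)$. Composing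 with the onto map $\pi_1$, we see that $\kappa\pi_0$ is not simple either.

**The way out.** By (3), $\kappa\hat\Phi=\Phi\kappa$. If $h$ is a *homeomorphism* of $S$ close to $\Phi$, then $h\kappa$ is close to $\kappa\hat\Phi$, and $h\kappa$ is simple. A fold along leaves cannot be injective, but a surface has room in the direction across the leaves. Here is a toy version in $\mathbb R^2$, without the lattice. For bounded continuous $\psi$ with $|\psi|\le1$ take two shears, a tiny vertical one and a large horizontal one,
$$\Upsilon(x,y)=\big(x,\;y+\tfrac1K\psi(x)\big),\qquad\Xi(x,y)=\big(x+N\sin2\pi Ky,\;y\big).$$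
Both are homeomorphisms, and
$$\Xi\Upsilon(x,y)=\big(x+N\sin2\pi(Ky+\psi(x)),\;y+\tfrac1K\psi(x)\big).$$
This is within $1/K$ of the non-injective map $(x,y)\mapsto(x+N\sin2\pi(Ky+\psi(x)),y)$, which pushes points back and forth along horizontal lines by as much as $N$. So we may fold as strongly as we like, with the pattern $\psi$ of our choice, at any prescribed small distance from a homeomorphism. On our torus the dual vectors $(0,K)$ and $(c_x,0)$ implicit here are not available (if $(0,K)\in\Lambda^*$, then $KD\subset\mathbb Z$, so $K=0$ since $D$ is dense). By (1) we have nearly vertical vectors, and the estimates in Section 6 absorb the difference.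

So we shall compare $f_n=H_n\kappa\pi_n$ with $f_{n+1}$, where $H_n$ is a composition of homeomorphisms of $S$, and pass to the limit. First we need a crooked pattern $\psi$.

## 5. A crooked, odd, periodic function

**Lemma 11.** For every $\eta>0$ there is a piecewise linear, odd, $1$-periodic $\psi:\mathbb R\to[-1,1]$ which takes the values $\pm1$ (hence takes them on every closed interval of length $1$), such that for all $s_1\le s_2$ there are $s_1\le p\le q\le s_2$ with $|\psi(p)-\psi(s_2)|\le\eta$ and $|\psi(q)-\psi(s_1)|\le\eta$.

In words: on the way from $s_1$ to $s_2$ the function nearly reaches its final value, then nearly returns to its initial value, and only then finishes.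

*Proof.*

**Step 1: crooked walks.** Define walks $W_n$ with steps $\pm1$ from $0$ to $n$ with values in $[0,n]$. Put $W_1=(0,1)$, $W_2=(0,1,2)$, and for $n\ge3$ let $W_n=U*M*V$ (concatenation at common end points), where

* $U=W_{n-1}$, from $0$ to $n-1$;
* $M$ is the time-reversal of $W_{n-2}+1$, from $n-1$ to $1$;
* $V=W_{n-1}+1$, from $1$ to $n$.

For example $W_3=(0,1,2,1,2,3)$ and $W_4=(0,1,2,1,2,3,2,1,2,3,2,3,4)$. Let $L_n$ be the number of steps of $W_n$. By induction $W_n(L_n-i)=n-W_n(i)$: the operation $W\mapsto n-W(L_n-\cdot)$ carries $V$ to $n-1-W_{n-1}(L_{n-1}-\cdot)=W_{n-1}=U$, similarly $U$ to $V$, and $M$ to itself by the symmetry of $W_{n-2}$.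

**Step 2: the walks are crooked.** We claim:

(Cr) *for all times $i\le j$ there are times $i\le p\le q\le j$ with $|W_n(p)-W_n(j)|\le1$ and $|W_n(q)-W_n(i)|\le1$.*

(In $W_4$ with $i=0$, $j=12$ one can take $p=5$, $q=7$, with values $3$ and $1$.) This property of a walk is invariant under $W\mapsto\pm W+\text{const}$, and under time reversal: replace $i,p,q,j$ by the reversals of $j,q,p,i$. For $n\le2$: if $j-i\le1$ take $p=i$, $q=j$; if $n=2$, $i=0$, $j=2$ take $p=q=1$. Let $n\ge3$ and put $r=W_n(i)$, $s=W_n(j)$. If $i,j$ are in the same piece, use induction.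

* $i\in U$, $j\in M$. If $r\le s$, then, as $s\le n-1$ and $U$ ends at $n-1$, $U$ takes the value $s$ at a time $t\ge i$; use induction for $(i,t)$ in $U$. If $r>s$, then, as $r\le n-1$ and $M$ starts at $n-1$, $M$ takes the value $r$ at a time $t\le j$; use induction for $(t,j)$ in $M$.
* $i\in M$, $j\in V$. This is the previous case transformed by $W\mapsto n-W(L_n-\cdot)$.
* $i\in U$, $j\in V$. If $r\le s$, put $s^\circ=\min(s,n-1)$ and $r^\circ=\max(r,1)$. Since $r\le n-1$ and $s\ge1$, we have $r^\circ\le s^\circ$. As $M$ goes from $n-1$ to $1$, it takes the value $s^\circ$ at a time $p$ and then $r^\circ$ at a time $q\ge p$. These are within $1$ of $s$ and $r$. If $r>s$, then $1\le s<r\le n-1$, and $M$ takes the value $r$ at a time $t_1$ and $s$ at a time $t_2>t_1$; use induction for $(t_1,t_2)$ in $M$.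

**Step 3: real times.** Let $w:[0,L_n]\to[0,n]$ be the linear interpolation of $W_n$. For real times (Cr) holds with $2$ instead of $1$. If both times lie in one interval $[m,m+1]$ with $m\in\mathbb Z$, take $p,q$ to be the first and the second time. Otherwise there is an integer between them; round both times inward to integers, which changes values by at most $1$, and apply (Cr).

**Step 4: make it odd and periodic.** Put
$$\psi(s)=-1+\tfrac2n\,w\big(L_n(2s+\tfrac12)\big)\qquad\text{on }[-\tfrac14,\tfrac14].$$
It goes from $-1$ to $1$ and is odd there by the symmetry of $W_n$. Extend by $\psi(\frac12-s)=\psi(s)$ to $[\frac14,\frac34]$ and then $1$-periodically; this is consistent since $\psi(\frac34)=\psi(-\frac14)$. Then $\psi$ is symmetric about all points $\frac14+\frac j2$, $j\in\mathbb Z$. It is odd: for $s\in[\frac14,\frac34]$,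
$$\psi(-s)=\psi(1-s)=\psi(s-\tfrac12)=-\psi(\tfrac12-s)=-\psi(s),$$
where the second equality is the symmetry about $\frac14$. It maps each block $Q_j=[\frac j2-\frac14,\frac j2+\frac14]$ onto $[-1,1]$.

**Step 5: the required property.** Inside each $Q_j$ it holds with constant $4/n$, since $\psi|Q_j$ is a rescaled copy of $w$ or of its time reversal. Let $s_1\in Q_i$, $s_2\in Q_j$, $i<j$, and let $^*$ denote reflection in a common end point of neighboring blocks; these reflections preserve $\psi$.

* $j=i+1$: reflect in the common end point of $Q_i,Q_j$. If $s_2^*\ge s_1$, use the property on $[s_1,s_2^*]\subset Q_i$. Otherwise $s_1^*<s_2$, and we use it on $[s_1^*,s_2]\subset Q_j$.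
* $j=i+2$: let $s_1^*,s_2^*\in Q_{i+1}$ be the reflections of $s_1,s_2$. If $s_1^*\le s_2^*$, use the property on $[s_1^*,s_2^*]$. Otherwise take $p=s_2^*$, $q=s_1^*$.
* $j\ge i+3$: take $p\in Q_{i+1}$ and $q\in Q_{i+2}$ with $\psi(p)=\psi(s_2)$ and $\psi(q)=\psi(s_1)$.

Take $n\ge4/\eta$. $\square$

## 6. Crooked foldings near homeomorphisms of the sphere

**Lemma 12.** For all $\varepsilon,\delta>0$ there are a function $a$ as in Section 4 and a homeomorphism $h$ of $\mathbb R^2$ commuting with $G$ such that $|h-\Phi|\le\delta$ and the following holds.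

(K) *For every $\hat t$ and all $x_1,x_2\in\mathbb R$ there are $p,q$ with $x_1,p,q,x_2$ (weakly) monotone in this order and*
$$d(\hat\Phi[p,\hat t],\hat\Phi[x_2,\hat t])\le\varepsilon,\qquad d(\hat\Phi[q,\hat t],\hat\Phi[x_1,\hat t])\le\varepsilon .\tag{4}$$

*Proof.*

**Step 1: the two shears.** We choose constants and write down $h$. Take $\varepsilon_1\le1$ from Lemma 5 and $N\ge1$ from Lemma 6 for $\varepsilon$. Take $\psi$ from Lemma 11 with $2\pi N\eta\le\varepsilon_1/4$, and let $c_\psi$ be a Lipschitz constant of $\psi$. By (1) choose $c\in\Lambda^*$ with $c_x>0$ and $T:=1/c_x\le\varepsilon_1/8$. Then choose $b\in\Lambda^*$ with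
$$b_x>0,\qquad 2\pi Nb_x\le\tfrac12,\qquad \frac1{|b_y|}\le\delta,\qquad\frac{|c_y|c_\psi}{|b_y|}\le\tfrac12 .$$
Put
$$A(z)=N\sin2\pi\langle b,z\rangle,\qquad B(z)=\psi(\langle c,z\rangle)/b_y,$$
$$\Xi(x,y)=(x+A(x,y),y),\qquad\Upsilon(x,y)=(x,y+B(x,y)).$$
$A$ and $B$ are bounded, $\Lambda$-periodic and odd. Moreover $|\partial_xA|\le\frac12$, and $B$ is $\frac12$-Lipschitz in $y$. So $\Xi$ (respectively $\Upsilon$) is strictly increasing and onto on each horizontal (respectively vertical) line. Both are proper continuous bijections of $\mathbb R^2$, hence homeomorphisms, and they commute with $G$. Let $h=\Xi\Upsilon$. Since $\langle b,(x,y+B(z))\rangle=\langle b,z\rangle+\psi(\langle c,z\rangle)$, we get $h(z)=(a(z),y+B(z))$ with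
$$a(x,y)=x+N\sin2\pi\big(\langle b,z\rangle+\psi(\langle c,z\rangle)\big),\qquad z=(x,y).$$
Here $a(x,y)-x$ is $\Lambda$-periodic and odd, and $|h-\Phi|=|B|\le1/|b_y|\le\delta$.

**Step 2: reduction to one variable.** If (4) holds for $(x_2,x_1)$ with $p',q'$, it holds for $(x_1,x_2)$ with $p=q'$, $q=p'$. So let $x_1\le x_2$. Fix $\hat t$, put $y=\beta(\hat t)$ and
$$v(x)=a(x,y)=x+N\sin2\pi\theta(x),\qquad\theta(x)=b_xx+b_yy+\psi(c_xx+c_yy).$$
Then $\hat\Phi[x,\hat t]=[v(x),\hat t]$. Put $v_1=v(x_1)$ and $v_2=v(x_2)$, so $|v_1-x_1|\le N$ and $|v_2-x_2|\le N$. We must find $x_1\le p\le q\le x_2$ with $[v(p),\hat t]$ close to $[v_2,\hat t]$ and $[v(q),\hat t]$ close to $[v_1,\hat t]$. There are three mechanisms: crookedness of $\psi$ at short range, the full swing of the sine at medium range, and density of leaf segments at long range.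

**Step 3: $x_2-x_1\le2T$.** Lemma 11 gives $x_1\le p\le q\le x_2$ with
$$|\psi(c_xp+c_yy)-\psi(c_xx_2+c_yy)|\le\eta,\qquad|\psi(c_xq+c_yy)-\psi(c_xx_1+c_yy)|\le\eta .$$
Hence
$$|v(p)-v_2|\le2T+2\pi N(2Tb_x+\eta)\le3T+\varepsilon_1/4\le\varepsilon_1,$$
and likewise $|v(q)-v_1|\le\varepsilon_1$. Lemma 5 gives (4).

**Step 4: $x_2-x_1>2T$ and $|v_1-v_2|\le2N$.** First, there is $z\in[x_1,x_2]$ with $|z-v_1|\le N$ and $|z-v_2|\le N$. Let $m=(v_1+v_2)/2$.

* If $m\in[x_1,x_2]$, take $z=m$.
* If $m<x_1$, take $z=x_1$: $v_2\ge x_2-N\ge x_1-N$ and $v_2=2m-v_1<2x_1-v_1\le x_1+N$.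
* If $m>x_2$, take $z=x_2$: $v_1\le x_1+N\le x_2+N$ and $v_1=2m-v_2>2x_2-v_2\ge x_2-N$.

Put $z_0=\min(z,x_2-2T)\in[x_1,x_2-2T]$. Then $z\in[z_0,z_0+2T]\subset[x_1,x_2]$. On any closed interval of length $T$ the argument $c_xx+c_yy$ runs through an interval of length $1$, so $\psi(c_xx+c_yy)$ takes both values $\pm1$. So $\theta$ has oscillation $\ge2-b_xT\ge1$ there (recall $b_x\le\frac1{4\pi}$ and $T\le\frac18$), and $\sin2\pi\theta$ takes all values in $[-1,1]$. Choose $p\in[z_0,z_0+T]$ with $N\sin2\pi\theta(p)=v_2-z$ and $q\in[z_0+T,z_0+2T]$ with $N\sin2\pi\theta(q)=v_1-z$. Then $p\le q$, and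
$$|v(p)-v_2|=|p-z|\le2T\le\varepsilon_1,\qquad|v(q)-v_1|=|q-z|\le2T\le\varepsilon_1 .$$
Lemma 5 gives (4).

**Step 5: $|v_1-v_2|>2N$.** By Step 3 we may assume $x_2-x_1>2T$, though this is not needed here. Let $I_1,I_2$ be the closed subintervals of length $N$ of the interval with end points $v_1,v_2$ that contain $v_1$, respectively $v_2$, as an end point; they are disjoint. By Lemma 6 there are $s_1\in I_1$ with $d([s_1,\hat t],[v_2,\hat t])\le\varepsilon$ and $s_2\in I_2$ with $d([s_2,\hat t],[v_1,\hat t])\le\varepsilon$. Then $v_1,s_1,s_2,v_2$ are monotone in this order. By the intermediate value theorem choose $q\in[x_1,x_2]$ with $v(q)=s_2$. Then choose $p\in[x_1,q]$ with $v(p)=s_1$, which is possible since $s_1$ lies between $v(x_1)=v_1$ and $v(q)=s_2$. This gives (4). $\square$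

The foldings of Lemma 12 are really non-injective. As in Step 4, $\sin2\pi\theta$ takes the value $1$ at some $p$ and $-1$ at some $q>p$ with $q-p\le2T\le\frac14$, so $v(p)-v(q)\ge2N-\frac14>0$. By Section 4, $\kappa\hat\Phi$ is then not simple. But $h\kappa$ is.

## 7. Infinitely many foldings: the pseudo-arc over the sphere

**Step 1: choice of the foldings.** We choose inductively $a_n,h_n,\Phi_n,\hat\Phi_n$ ($n\ge0$) by Lemma 12 with parameters $\varepsilon_n,\delta_n$. Denote the homeomorphism of $S$ induced by $h_n$ again by $h_n$. By (2), $d_S(h_ns,\Phi_ns)\le\delta_n$ for $s\in S$. Put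
$$\Phi_j^n=\hat\Phi_j\circ\dots\circ\hat\Phi_{n-1}:X\to X\quad(\Phi_n^n=\mathrm{id}),\qquad H_0=\mathrm{id}_S,\quad H_{n+1}=H_n\circ h_n .$$
At step $n$, when $\hat\Phi_i$ and $h_i$ for $i<n$ are known, choose the parameters as follows.

*For crookedness:* $\varepsilon_n>0$ such that $d(u,u')\le\varepsilon_n$ implies $d(\Phi_j^nu,\Phi_j^nu')\le\frac1{n+1}$ for all $j\le n$. This is uniform continuity of finitely many maps.

*For simplicity:* let $d_n(u,u')=\max_{j\le n}d(\Phi_j^nu,\Phi_j^nu')$, and let $\mathcal T_n$ be the compact set of triples in $X$ with pairwise $d_n$-distances $\ge\frac1{n+1}$. The points of such a triple are distinct, and $H_n\kappa$ is simple because $H_n$ is a homeomorphism. So the three values of $H_n\kappa$ are not all equal, and by compactness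
$$m_n=\min\Big(1,\ \min_{(u_1,u_2,u_3)\in\mathcal T_n}\ \max_{i,l}\,d_S(H_n\kappa u_i,H_n\kappa u_l)\Big)>0$$
(with $m_n=1$ if $\mathcal T_n=\emptyset$). Choose $\delta_n>0$ such that $d_S(s,s')\le\delta_n$ implies
$$d_S(H_ns,H_ns')\le2^{-n-2}\min(m_0,\dots,m_n).$$

Let $X_\infty=\varprojlim(X,\hat\Phi_n)$ with projections $\pi_n:X_\infty\to X$. Thus $\hat\Phi_n\pi_{n+1}=\pi_n$ and $\Phi_j^n\pi_n=\pi_j$ for $j\le n$. The $\hat\Phi_n$ are onto, so the $\pi_n$ are onto. As an inverse limit of continua, $X_\infty$ is a continuum, and it is nondegenerate. Use the metric $d_\infty(x,x')=\sum_j2^{-j}\min(1,d(\pi_jx,\pi_jx'))$.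

**Proposition 13.** $X_\infty$ is the pseudo-arc.

*Proof.*

**Step 2: $X_\infty$ is chainable.** Let $\varepsilon>0$ and choose $n$ with $2^{-n}<\varepsilon/2$. Points with the same $\pi_n$-value agree in all coordinates $j\le n$, so fibers of $\pi_n$ have diameter $\le2^{-n}<\varepsilon/2$. By compactness there is $\eta>0$ such that $d(\pi_nx,\pi_nx')<\eta$ implies $d_\infty(x,x')<\varepsilon/2$; otherwise a limit of counterexamples would be two points of one fiber at distance $\ge\varepsilon/2$. By Lemma 10 the fibers of $g_k$ have diameter $<\eta$ for some even $k$. So $g_k\pi_n$ is an $\varepsilon$-map onto an arc.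

**Step 3: set-up for hereditary indecomposability.** By the criterion in Section 1 we have to show that any two intersecting subcontinua are comparable. Suppose $Y,Z\subset X_\infty$ are subcontinua with points $c_*\in Y\cap Z$, $y_*\in Y\setminus Z$, $z_*\in Z\setminus Y$. If $\pi_jy_*\in\pi_jZ$ for all $j$, then the decreasing nonempty compact sets $Z\cap\pi_j^{-1}(\pi_jy_*)$ would have a common point, which is $y_*$, contradicting $y_*\notin Z$. Moreover $\pi_jy_*\notin\pi_jZ$ persists when $j$ increases. The same applies to $z_*$ and $Y$. So there are $j$ and $\xi>0$ with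
$$d(\pi_jy_*,\pi_jZ)>3\xi,\qquad d(\pi_jz_*,\pi_jY)>3\xi .\tag{5}$$
Choose $n\ge j$ with $\frac1{n+1}<\xi$ and put $\Theta=\Phi_j^{n+1}=\Phi_j^n\hat\Phi_n$, so $\Theta\pi_{n+1}=\pi_j$. Choose $\eta>0$ such that $d(u,u')<\eta$ implies $d(\Theta u,\Theta u')<\xi$. Choose $g=g_k$ with all fibers of diameter $<\eta$, and let $\gamma$ be its section from Section 3.

**Step 4: transfer everything to an interval.** Let $I_Y=g(\pi_{n+1}Y)$ and $I_Z=g(\pi_{n+1}Z)$, which are compact intervals, and let $r_y,r_z,r_c$ be the values of $g\pi_{n+1}$ at $y_*,z_*,c_*$. If $u\in X$ and $r=g(u)$, then $\gamma(r)$ and $u$ are in one fiber of $g$, so $d(\gamma(r),u)<\eta$. Hence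
$$d(\Theta\gamma(r),\pi_jY)<\xi\ \ (r\in I_Y),\qquad d(\Theta\gamma(r),\pi_jZ)<\xi\ \ (r\in I_Z),\tag{6}$$
$$d(\Theta\gamma(r_y),\pi_jy_*)<\xi,\qquad d(\Theta\gamma(r_z),\pi_jz_*)<\xi .\tag{7}$$
By (5), (6), (7), $r_y\notin I_Z$ and $r_z\notin I_Y$.

We arrange the order. If $r_y>\max I_Z$, then $r_z<r_y$ since $r_z\in I_Z$; as $r_y\in I_Y\not\ni r_z$, this gives $r_z<\min I_Y$. So, interchanging $(Y,y_*)$ and $(Z,z_*)$ if necessary, we may assume $r_y<\min I_Z$. Then $r_z\in I_Z$ gives $r_z>r_y$, and $r_y\in I_Y\not\ni r_z$ gives $r_z>\max I_Y$. Also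
$$\min I_Z\le r_c\le\max I_Y .$$

**Step 5: apply the fold.** The section $\gamma$ runs along one leaf, with $x$-coordinate $-\ell-r$. So (K) for $\hat\Phi_n$, with $x_1=-\ell-r_y$ and $x_2=-\ell-r_z$, together with the choice of $\varepsilon_n$, gives $r_y\le p\le q\le r_z$ with
$$d(\Theta\gamma(p),\Theta\gamma(r_z))\le\tfrac1{n+1}<\xi,\qquad d(\Theta\gamma(q),\Theta\gamma(r_y))\le\tfrac1{n+1}<\xi .$$
With (7), $d(\Theta\gamma(p),\pi_jz_*)<2\xi$. If $p\in I_Y$, then (6) would give $d(\pi_jz_*,\pi_jY)<3\xi$, against (5). So $p\notin I_Y$, and as $p\ge r_y\in I_Y$, we get $p>\max I_Y$. Similarly $d(\Theta\gamma(q),\pi_jy_*)<2\xi$, so $q\notin I_Z$, and as $q\le r_z\in I_Z$,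
$$q<\min I_Z\le\max I_Y<p .$$
This contradicts $p\le q$. So $X_\infty$ is hereditarily indecomposable. By the characterization of the pseudo-arc, $X_\infty$ is the pseudo-arc. $\square$

**Proof of Theorem 2.** We write $P=X_\infty$ and put $f_n=H_n\kappa\pi_n:P\to S$.

**Step 6: the $f_n$ converge.** We have $f_{n+1}=H_nh_n\kappa\pi_{n+1}$, and by (3)
$$f_n=H_n\kappa\hat\Phi_n\pi_{n+1}=H_n\Phi_n\kappa\pi_{n+1}.$$
As $d_S(h_ns,\Phi_ns)\le\delta_n$, the choice of $\delta_n$ gives $d_S(f_n,f_{n+1})\le2^{-n-2}\min(m_0,\dots,m_n)$. Hence $f_n\to f$ uniformly, with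
$$d_S(f,f_n)\le\sum_{i\ge n}2^{-i-2}m_n=2^{-n-1}m_n .\tag{8}$$
All $f_n$ are onto $S$ and $P$ is compact, so $f$ is onto.

**Step 7: $f$ is simple.** Let $x_1,x_2,x_3\in P$ be distinct with $f(x_1)=f(x_2)=f(x_3)$. For some $j$ the points $\pi_jx_1,\pi_jx_2,\pi_jx_3$ are distinct, and $d_n(\pi_nx_i,\pi_nx_l)\ge d(\pi_jx_i,\pi_jx_l)$ for $n\ge j$. So for all large $n$ the triple $(\pi_nx_i)_i$ is in $\mathcal T_n$, and $\max_{i,l}d_S(f_n(x_i),f_n(x_l))\ge m_n$. But by (8), for $n\ge1$,
$$d_S(f_n(x_i),f_n(x_l))\le2\cdot2^{-n-1}m_n<m_n,$$
a contradiction. Since $S$ is a $2$-sphere, Theorem 2 is proved. $\blacksquare$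

## 8. From the sphere into the plane by general position

A simple map onto $S^2$ is not yet a map into the plane. We remove a small disc from the image with the extension theorem (D3). This may destroy simplicity away from a chosen disc $F$. The next lemma repairs it there without touching what lies over $F$. The underlying reason is that three one-dimensional pieces in general position in the plane have no common point.

**Lemma 14.** Let $P$ be a compactum with $\dim P\le1$, $K\subset P$ closed, $\emptyset\ne F\subset\mathbb R^2$ closed, and $g_1:P\to\mathbb R^2$ a map with $g_1|K$ simple, $g_1(K)\subset F$ and $g_1(P\setminus K)\subset\mathbb R^2\setminus F$. For every $\varepsilon>0$ there is a simple map $g:P\to\mathbb R^2$ with $g|K=g_1|K$, $g(P\setminus K)\subset\mathbb R^2\setminus F$ and $|g-g_1|\le\varepsilon$.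

*Proof.*

**Step 1: the space of candidates.** Let $r(x)=\frac12\min(\varepsilon,\operatorname{dist}(g_1(x),F))$. It vanishes on $K$ and is positive off $K$. Let
$$\mathcal M=\{g\in C(P,\mathbb R^2):|g-g_1|\le r\}.$$
This is a nonempty complete metric space. Each $g\in\mathcal M$ equals $g_1$ on $K$, and maps $P\setminus K$ off $F$, since there $\operatorname{dist}(g(x),F)\ge\frac12\operatorname{dist}(g_1(x),F)>0$.

**Step 2: countably many conditions.** Fix a countable family of compact subsets of $P\setminus K$ such that any three distinct points of $P\setminus K$ lie in pairwise disjoint members (closures of suitable members of a countable base). For pairwise disjoint members $E_1,E_2,E_3$ let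
$$\mathcal O=\{g\in\mathcal M:g(E_1)\cap g(E_2)\cap g(E_3)=\emptyset\}.$$
It is open in $\mathcal M$: if $g\in\mathcal O$, then $\max_{i,l}|g(x_i)-g(x_l)|$ has a positive lower bound on $E_1\times E_2\times E_3$.

**Step 3: $\mathcal O$ is dense.** Let $g\in\mathcal M$, $\theta>0$. First make room: put $g'=(1-\tau)g+\tau g_1$ with $\tau\in(0,1]$ so small that $|g'-g|<\theta/2$. Then $|g'-g_1|\le(1-\tau)r$. Let $E=E_1\cup E_2\cup E_3$, let $\sigma>0$ with $r>\sigma$ on $E$, put $V=\{r>\sigma\}$, and take $0<\xi<\min(\theta/2,\tau\sigma)$.

Now replace $g'$ on $E$ by a map into graphs. Since $\dim E_i\le1$, $E_i$ has a finite open cover, with each point in at most two members, by nonempty sets whose $g'$-images have diameter $<\xi/2$. Let $(\chi_{i,\nu})_\nu$ be a subordinate partition of unity. Choose points $v_{i,\nu}\in\mathbb R^2$ at distance $<\xi/2$ from the corresponding images, and let $g''=\sum_\nu\chi_{i,\nu}v_{i,\nu}$ on $E_i$. If $\chi_{i,\nu}(x)>0$, then $|v_{i,\nu}-g'(x)|<\xi$, so $|g''-g'|<\xi$ on $E$. Choose all the $v_{i,\nu}$ in general position: distinct, no three collinear,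 and no three lines spanned by three pairwise disjoint pairs concurrent. This can be done one point at a time. A new point must avoid the earlier points and the lines through two of them. Moreover, for each earlier point $u$ and each intersection point $o$ of two lines spanned by disjoint pairs of other earlier points, it must avoid the line $uo$; here $o\ne u$ as no three points are collinear. So each new point, which is to be chosen in a nonempty open set, has to avoid finitely many points and lines.

Suppose $y\in g''(E_1)\cap g''(E_2)\cap g''(E_3)$. For each $i$, $y$ is one of the points $v_{i,\nu}$ or an interior point of a segment joining two of them. If $y$ is a vertex $v_{i,\nu}$, then for $i'\ne i$ it would coincide with a vertex $v_{i',\nu'}$ or be collinear with two of them, which is excluded. Otherwise $y$ lies on three lines spanned by pairwise disjoint pairs, which is excluded too. So the three images have no common point.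

Finally extend. By Tietze's theorem (for maps into a closed disc), followed by multiplication by a Urysohn function that is $1$ on $E$ and $0$ off $V$, extend $g''-g'$ from $E$ to $\tilde e:P\to\mathbb R^2$ with $|\tilde e|\le\xi$ and $\tilde e=0$ off $V$. On $V$,
$$|g'+\tilde e-g_1|\le(1-\tau)r+\tau\sigma\le r,$$
and off $V$ this is clear. So $g'+\tilde e\in\mathcal M$. It equals $g''$ on $E$, so it lies in $\mathcal O$, and it is $\theta$-close to $g$.

**Step 4: Baire.** By Baire's theorem some $g\in\mathcal M$ lies in all the sets $\mathcal O$. A point of $F$ has $g$-preimages only in $K$, where $g=g_1$, so at most two. A point off $F$ has preimages only in $P\setminus K$. Three distinct ones would lie in pairwise disjoint members $E_1,E_2,E_3$ of the family, which is excluded. So $g$ is simple. $\square$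

**Proof of Theorem 1.** Let $f:P\to S^2$ be as in Theorem 2. Choose $z\in S^2$, a round closed disc $\Delta$ centered at $z$, and a round closed disc $F\subset S^2\setminus\Delta$. Since $\dim f^{-1}(\Delta)\le1$, by (D3) the map $f:f^{-1}(\partial\Delta)\to\partial\Delta\cong S^1$ extends to a map $f^{-1}(\Delta)\to\partial\Delta$. Replacing $f$ on $f^{-1}(\Delta)$ by this extension we get a map $g_1:P\to S^2\setminus\{z\}$. It is continuous, because the two definitions agree on $f^{-1}(\partial\Delta)=f^{-1}(\Delta)\cap f^{-1}(S^2\setminus\operatorname{int}\Delta)$. Identify $S^2\setminus\{z\}$ with $\mathbb R^2$ by stereographic projection; $F$ becomes a closed disc.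

Let $K=f^{-1}(F)$. Then $g_1=f$ on $K$, so $g_1|K$ is simple and $g_1(K)=F$. Also $g_1(P\setminus K)\cap F=\emptyset$: on $f^{-1}(\Delta)$ the values of $g_1$ are in $\partial\Delta$, and elsewhere off $K$ we have $g_1=f\notin F$. Lemma 14 gives a simple $g:P\to\mathbb R^2$ with $g(P)\supset g(K)=F$, a closed disc. So $\dim g(P)=2>1=\dim P$. $\blacksquare$

## 9. Simple maps with fat image are dense, maps with fat image are meager

We prove Theorem 3. To approximate a given $g_0$ we want to insert a small disc near one value of $g_0$. For this we need a small disc of $S^2$ whose $f$-preimage is small.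

**Lemma 15.** For $f:P\to S^2$ as in Theorem 2, some $y_0\in S^2$ has exactly one $f$-preimage.

*Proof.* Otherwise every fiber has exactly two points, and $S^2=\bigcup_nB_n$ with $B_n=\{y:\operatorname{diam}f^{-1}(y)\ge1/n\}$. The set $B_n$ is closed, as the image of the compact set of pairs $(x,x')$ with $f(x)=f(x')$ at distance $\ge1/n$. By Baire's theorem some $B_n$ has an interior point $y$; let $f^{-1}(y)=\{a_1,a_2\}$. Take disjoint closed neighborhoods $V_1,V_2$ of $a_1,a_2$ of diameter $<1/n$ and, by compactness, a closed disc $\Delta\subset B_n$ around $y$ with $f^{-1}(\Delta)\subset V_1\cup V_2$. Each $f^{-1}(y')$ with $y'\in\Delta$ consists of two points at distance $\ge1/n$, hence has exactly one point in $V_1$. So $f$ maps the compact set $V_1\cap f^{-1}(\Delta)$ homeomorphically onto a disc, contradicting $\dim P=1$. $\square$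

**Proof of Theorem 3, density.** Let $f^{-1}(y_0)=\{x_0\}$, and let $g_0:P\to\mathbb R^2$ and $\varepsilon>0$ be given.

**Step 1: choice of discs.** Put $w_0=g_0(x_0)$, and let $\bar B_s$ be the closed disc of radius $s\varepsilon/4$ about $w_0$. Let $\chi$ be a homeomorphism of a round closed disc centered at $y_0$ onto $\bar B_1$ with $\chi(y_0)=w_0$, taking concentric discs to concentric discs, and let $\Delta_s=\chi^{-1}(\bar B_s)$. Since $\bigcap_sf^{-1}(\Delta_s)=\{x_0\}$, compactness gives $s\in(0,\frac12]$ with $f^{-1}(\Delta_s)\subset\{|g_0-w_0|<\varepsilon/4\}$. Put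
$$K_2=f^{-1}(\Delta_s),\qquad K=f^{-1}(\Delta_{s/2}),\qquad M=P\setminus f^{-1}(\operatorname{int}\Delta_s).$$

**Step 2: put $\chi f$ into $g_0$.** On $K_2$ we have $|\chi f-g_0|\le s\varepsilon/4+\varepsilon/4\le\varepsilon/2$. By Tietze's theorem, applied to $\chi f-g_0$, there is $\tilde k:P\to\mathbb R^2$ with $\tilde k=\chi f$ on $K_2$ and $|\tilde k-g_0|\le\varepsilon/2$.

**Step 3: push the rest of $P$ off the disc.** Let $E=M\cap\tilde k^{-1}(\bar B_s)$. Define $g_1$ as follows:

* $g_1=\chi f$ on $K_2$;
* $g_1=\tilde k$ on $M\setminus E$;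
* on $E$, $g_1$ is an extension $E\to\partial\bar B_s$ of $\tilde k|_{M\cap\tilde k^{-1}(\partial\bar B_s)}$, which exists by (D3) since $\dim E\le1$.

On $M$ the last two definitions fit together: $M$ is the union of the closed sets $E$ and $M\cap\tilde k^{-1}(\mathbb R^2\setminus\operatorname{int}\bar B_s)$, and $g_1=\tilde k$ on their intersection. On $M\cap K_2=f^{-1}(\partial\Delta_s)$ we have $\tilde k=\chi f\in\partial\bar B_s$, so there $g_1=\tilde k=\chi f$ by both definitions. So $g_1$ is well defined and continuous. On $E$ both $g_1$ and $\tilde k$ lie in $\bar B_s$, so $|g_1-g_0|\le\varepsilon/2+s\varepsilon/2\le3\varepsilon/4$ everywhere.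

**Step 4: make it simple.** Let $F=\bar B_{s/2}$. Then $g_1|K=\chi f|K$ is simple and $g_1(K)=F$. Also $g_1(P\setminus K)\cap F=\emptyset$, because $K_2\setminus K$ goes to $\bar B_s\setminus\bar B_{s/2}$ and $M$ goes off $\operatorname{int}\bar B_s$. Lemma 14 (with $\varepsilon/8$) gives a simple $g$ with $|g-g_0|\le7\varepsilon/8<\varepsilon$ and $g(P)\supset F$. So $\dim g(P)=2$.

**Proof of Theorem 3, meagerness.** Let $Q\subset\mathbb R^2$ be countable and dense. For each $z\in Q$ the set $\{g\in C(P,\mathbb R^2):z\notin g(P)\}$ is open, since $P$ is compact. It is dense: given $g$ and a small round closed disc $\Delta$ centered at $z$, replace $g$ on $g^{-1}(\Delta)$ by an extension $g^{-1}(\Delta)\to\partial\Delta$ of $g|_{g^{-1}(\partial\Delta)}$, which exists by (D3). The new map is continuous as in the proof of Theorem 1, misses $z$, and differs from $g$ by at most the diameter of $\Delta$. So the set of $g$ with $g(P)\cap Q=\emptyset$ is a dense $G_\delta$ by Baire's theorem. For such $g$ the compact set $g(P)$ has empty interior, hence dimension $\le1$ by (D2). Therefore the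 maps with two-dimensional image lie in the complement of a dense $G_\delta$, and so they form a meager set. $\blacksquare$
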